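\title{One-sided maximal inequalities for noncommutative martingales over arbitrary filtrations}

\begin{abstract}
We show that every $L_1$-bounded martingale $x$ in a noncommutative probability space, with respect to an arbitrary filtration, splits as a sum $x=x^c+x^r$ of two martingales such that $x^c$ satisfies a column and $x^r$ a row maximal inequality. One and the same splitting gives the weak type $(1,1)$ estimate with an absolute constant, the strong type $(p,p)$ estimates for all $1<p<2$, and an $L\log L$ estimate at the endpoint. The constant in the strong type estimate has the optimal order $(p-1)^{-1}$ as $p\downarrow1$. The weak and strong type estimates were known for regular filtrations. The splitting is a triangular truncation of the martingale differences along a predictable ladder of projections; the large jumps that regularity would exclude are handled by a weak type estimate and an $L_4$ estimate for triangular truncation.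
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Martingales and their maximal distribution functions}

Let $(\mathcal{M},\tau)$ be a noncommutative probability space: $\mathcal{M}$ is a finite von Neumann algebra and $\tau$ is a normal faithful tracial state on it. Let $(\mathcal{M}_n)_{n\ge1}$ be a filtration, that is, an increasing sequence of von Neumann subalgebras whose union is weak$^*$-dense in $\mathcal{M}$, and let $\mathcal{E}_n$ be the trace-preserving conditional expectation onto $\mathcal{M}_n$, extended to a contraction $L_1(\mathcal{M})\to L_1(\mathcal{M}_n)$. A \emph{martingale} is a sequence $x=(x_n)_{n\ge1}$ with $x_n\in L_1(\mathcal{M}_n)$ and $\mathcal{E}_n(x_{n+1})=x_n$ for all $n$. For $1\le p<\infty$ we put $\|x\|_p=\sup_n\|x_n\|_p$ and write $x\in L_p(\mathcal{M})$ if this number is finite.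

For a classical martingale, Doob's inequalities control the maximal function $\sup_n|x_n|$. A sequence of operators has no pointwise supremum, but the distribution function of the supremum has a description that survives: $\{\sup_n|x_n|>\lambda\}$ is the smallest event whose removal makes all $x_n$ bounded by $\lambda$. Removing an event means multiplying by a projection, and an operator can be multiplied on the right or on the left. For a sequence $z=(z_n)_{n\ge1}$ of $\tau$-measurable operators and $\lambda>0$ we therefore put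
\begin{align*}
\varphi^c_z(\lambda)&=\inf\{\tau(1-e): e\in\mathcal{M}\text{ a projection},\ \sup_n\|z_ne\|_\infty\le\lambda\},\\
\varphi^r_z(\lambda)&=\inf\{\tau(1-e): e\in\mathcal{M}\text{ a projection},\ \sup_n\|ez_n\|_\infty\le\lambda\},
\end{align*}
and, for $1\le p<\infty$ and $\dagger\in\{c,r\}$ (column and row),
\[
\|z\|_{\Lambda_{p,\infty}(\ell_\infty^\dagger)}=\sup_{\lambda>0}\lambda\,\varphi^\dagger_z(\lambda)^{1/p},\qquad
\|z\|_{\Lambda_{p}(\ell_\infty^\dagger)}=\Big(\int_0^\infty p\lambda^{p-1}\varphi^\dagger_z(\lambda)\,d\lambda\Big)^{1/p}.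
\]
The functions $\varphi^\dagger_z$ are nonincreasing and bounded by $1$ (take $e=0$). Since $\varphi^\dagger_{tz}(|t|\lambda)=\varphi^\dagger_z(\lambda)$ for scalars $t\ne0$, both quantities are homogeneous in $z$, and $\|z\|_{\Lambda_{p,\infty}(\ell_\infty^\dagger)}\le\|z\|_{\Lambda_{p}(\ell_\infty^\dagger)}$ by monotonicity.

\begin{example}[The commutative case]\label{ex:comm}
Let $\mathcal{M}=L_\infty(\Omega,\mathbb{P})$. A projection is an indicator $1_E$, and $\sup_n\|z_n1_E\|_\infty\le\lambda$ means that $E\subset\{\sup_n|z_n|\le\lambda\}$ up to a null set. Hence $\varphi^c_z(\lambda)=\varphi^r_z(\lambda)=\mathbb{P}(\sup_n|z_n|>\lambda)$ and $\|z\|_{\Lambda_p(\ell_\infty^c)}=\|z\|_{\Lambda_p(\ell_\infty^r)}=\|\sup_n|z_n|\|_p$. Doob's inequalities read $\|x\|_{\Lambda_{1,\infty}(\ell_\infty^c)}\le\|x\|_1$ and $\|x\|_{\Lambda_p(\ell_\infty^c)}\le\frac{p}{p-1}\|x\|_p$, for every filtration.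
\end{example}

The first guess is that these inequalities persist for operators. At $p=2$ the weak form does: $\|x\|_{\Lambda_{2,\infty}(\ell_\infty^c)}\le\|x\|_2$ by Lemma~\ref{lem:cuc}(iii) below. For $p<2$ the guess is wrong.

\begin{example}[A row martingale]\label{ex:row}
Let $\varepsilon_1,\dots,\varepsilon_N$ be the coordinates on $\Omega=\{-1,1\}^N$ with the uniform measure. Let $\mathcal{M}$ be the algebra of functions from $\Omega$ to the matrices $M_{N+1}$, with matrix units $e_{ij}$, $0\le i,j\le N$, and $\tau=\mathbb{E}\otimes\frac1{N+1}\operatorname{Tr}$. Let $\mathcal{M}_n$ consist of the functions of $\varepsilon_1,\dots,\varepsilon_{\min(n,N)}$, and put $\rho_n=\sum_{m\le\min(n,N)}\varepsilon_me_{0m}$. Since $\rho_n\rho_n^*=ne_{00}$ for $n\le N$, we have $\|\rho\|_p=N^{1/2}(N+1)^{-1/p}$.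

The row estimate holds. Indeed $(1-e_{00})\rho_n=0$ gives $\varphi^r_\rho\le\frac1{N+1}$, and $\varphi^r_\rho(\lambda)=0$ for $\lambda\ge\sqrt N$, so $\|\rho\|_{\Lambda_p(\ell^r_\infty)}\le\|\rho\|_p$. The column estimate fails. If $\sup_n\|\rho_ne\|_\infty\le\frac14$, then $\|e_{0m}e(\omega)\|\le\frac12$ for $1\le m\le N$ by taking differences (with $\rho_0=0$), and this says that the $m$-th diagonal entry of $e(\omega)$ is at most $\frac14$. So $\varphi^c_\rho(\frac14)\ge\frac{3N}{4(N+1)}$ and $\|\rho\|_{\Lambda_{p,\infty}(\ell^c_\infty)}\ge\frac3{16}N^{1/p-1/2}\|\rho\|_p$, which is unbounded in $N$ when $p<2$.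

For the selfadjoint martingale $x=\rho+\rho^*$ both one-sided estimates fail: $\rho_n=e_{00}x_n$ gives $\varphi^c_x\ge\varphi^c_\rho$, and $\varphi^r_x=\varphi^c_x$, while $\|x\|_p\le2\|\rho\|_p$. Yet $x$ is the sum of $x^c=\rho^*$, which satisfies the column estimate, and $x^r=\rho$, which satisfies the row estimate.
\end{example}

So below $p=2$ the natural form of Doob's inequality asks for a decomposition $x=x^c+x^r$ into a martingale with a column estimate and a martingale with a row estimate.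

\subsection{The question}

The filtration is \emph{regular with constant $c_{\mathrm{reg}}$} if $\mathcal{E}_n(a)\le c_{\mathrm{reg}}\,\mathcal{E}_{n-1}(a)$ for all positive $a\in\mathcal{M}$ and all $n\ge2$. Regularity forbids a positive martingale to grow by more than a fixed factor in one step. The filtration of Example~\ref{ex:row} is regular with constant $2$, because $\mathcal{E}_{n-1}(a)$ is the average of the two values of $\mathcal{E}_n(a)$ at $\varepsilon_n=\pm1$; thus the splitting is needed even under regularity. For regular filtrations the following is known: every martingale $x$ is a sum of two martingales $x^c$ and $x^r$ with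
\[
\|x^c\|_{\Lambda_{1,\infty}(\ell_\infty^c)}+\|x^r\|_{\Lambda_{1,\infty}(\ell_\infty^r)}\le 8(6c_{\mathrm{reg}}+18)\|x\|_1
\]
and $\|x^c\|_{\Lambda_{p}(\ell_\infty^c)}+\|x^r\|_{\Lambda_{p}(\ell_\infty^r)}\le c_p\|x\|_p$ for $1<p<2$. The problem, posed in \cite{source}, is whether regularity can be dropped: for an arbitrary filtration, does every martingale $x\in L_1(\mathcal{M})$ admit a \emph{single} decomposition into two martingales that satisfies the weak type estimate with an absolute constant and, for every $1<p<2$ with $x\in L_p(\mathcal{M})$, the strong type estimate with a constant depending only on $p$? Example~\ref{ex:comm}, where regularity plays no role, suggests that the answer is yes, and it is.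

Throughout, $C$ and $C'$ denote absolute constants, which may change from line to line, and $\log^+t=\max(\log t,0)$.

\begin{theorem}\label{thm:main}
For every noncommutative probability space $(\mathcal{M},\tau)$ and every filtration, each martingale $x\in L_1(\mathcal{M})$ has a decomposition $x=x^c+x^r$ into martingales such that the following hold.
\begin{itemize}
\item[(a)] $\|x^c\|_{\Lambda_{1,\infty}(\ell^c_\infty)}+\|x^r\|_{\Lambda_{1,\infty}(\ell^r_\infty)}\le C\|x\|_1$.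
\item[(b)] For every $1<p<2$ with $x\in L_p(\mathcal{M})$,
\[
\|x^c\|_{\Lambda_p(\ell^c_\infty)}+\|x^r\|_{\Lambda_p(\ell^r_\infty)}\le c_p\|x\|_p,
\]
where $c_p\le C\big(\frac1{p-1}+\frac1{2-p}\big)^{1/p}\le C'(p-1)^{-1}(2-p)^{-1/2}$.
\item[(c)] If $x\ne0$ and $x_n=\mathcal{E}_n(x_\infty)$ with $\tau(|x_\infty|\log^+|x_\infty|)<\infty$, then
\[
\|x^c\|_{\Lambda_1(\ell^c_\infty)}+\|x^r\|_{\Lambda_1(\ell^r_\infty)}\le C\Big(\|x\|_1+\tau\big(|x_\infty|\log^+(|x_\infty|/\|x\|_1)\big)\Big).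
\]
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(i)] For $1\le p<\infty$ and any decomposition $x=x^c+x^r$ into martingales, $\|x\|_p\le\|x^c\|_{\Lambda_p(\ell^c_\infty)}+\|x^r\|_{\Lambda_p(\ell^r_\infty)}$. Hence for $1<p<2$,
\[
\|x\|_p\simeq_p\inf\big\{\|x^c\|_{\Lambda_p(\ell^c_\infty)}+\|x^r\|_{\Lambda_p(\ell^r_\infty)}\big\},
\]
the infimum being taken over all such decompositions.
\item[(ii)] The order $(p-1)^{-1}$ of $c_p$ as $p\downarrow1$ cannot be improved, even for commutative $\mathcal{M}$ and even if the decomposition may depend on $p$.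
\end{itemize}
\end{theorem}

\subsection{The idea}

Return to $x=\rho+\rho^*$ in Example~\ref{ex:row}. Let $p_0=1-e_{00}$ and $p_1=e_{00}$. On the large projection $p_0$ the martingale is small in the \emph{two-sided} sense, $p_0x_np_0=0$; the small projection $p_1$ carries the large values. The good column part has differences $\varepsilon_me_{m0}=p_0(x_m-x_{m-1})p_1$: it is the upper triangular part of the difference for the blocks $p_0,p_1$.

In general, order the space by levels $p_0,p_1,p_2,\dots$, where the martingale is of size at most $2^k$, in the two-sided sense, on $p_0+\dots+p_k$. Write each difference as a block matrix $z_{ij}=p_izp_j$, give $x^c$ the upper triangle and half of the diagonal, and give $x^r$ the rest. With three levels,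
\[
\begin{pmatrix}\frac12z_{00}&z_{01}&z_{02}\\0&\frac12z_{11}&z_{12}\\0&0&\frac12z_{22}\end{pmatrix}
\begin{pmatrix}1&0&0\\0&1&0\\0&0&0\end{pmatrix}
=\begin{pmatrix}\frac12z_{00}&z_{01}&0\\0&\frac12z_{11}&0\\0&0&0\end{pmatrix}.
\]
Multiplying on the right by $p_0+p_1$ removes the last column, and triangularity removes the last row at no cost. A one-sided cut of $x^c$ sees only a two-sided compression of $x$, and two-sided compressions of positive martingales are controlled by Cuculescu's projections.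

After the preliminaries (Section~\ref{sec:prelim}) and the reduction to positive martingales (Section~\ref{sec:reduction}), Section~\ref{sec:split} carries out this plan when the jumps are bounded, as they are under regularity, and isolates what breaks otherwise. Section~\ref{sec:tools} provides the estimates that repair it, Sections~\ref{sec:ladder}--\ref{sec:sum} complete the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}.

\section{Measurable operators, projections, and Cuculescu's construction}\label{sec:prelim}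

We recall the standard facts that are used without further comment.

\emph{Measurable operators.} Since $\tau$ is finite, all closed densely defined operators affiliated with $\mathcal{M}$ are $\tau$-measurable. They form a $*$-algebra $L_0(\mathcal{M})$. A sequence $z_k$ tends to $0$ \emph{in measure} if for each $\delta>0$ and all large $k$ there is a projection $e_k$ with $\|z_ke_k\|_\infty\le\delta$ and $\tau(1-e_k)\le\delta$; $L_0(\mathcal{M})$ is complete for this topology, and the algebraic operations are continuous. Every $z$ has a polar decomposition $z=u|z|$ with $u\in\mathcal{M}$. We write $\chi_I(a)$ for the spectral projections of a selfadjoint $a$, and $a\le\mu$ for $a\le\mu1$. If $a\le b$, then $z^*az\le z^*bz$.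

\emph{$L_p$-spaces.} We have $\|z\|_p^p=\tau(|z|^p)=\int_0^\infty p\lambda^{p-1}\tau(\chi_{(\lambda,\infty)}(|z|))\,d\lambda$. H\"older's inequality holds, as does Chebyshev's inequality $\tau(\chi_{(\lambda,\infty)}(|z|))\le\lambda^{-p}\|z\|_p^p$. If $0\le a\le b$, then $\|a\|_p\le\|b\|_p$. The normal functionals on $\mathcal{M}$ are the $\tau(a\,\cdot)$ with $a\in L_1(\mathcal{M})$, positive exactly when $a\ge0$. All this applies to $M_N\otimes\mathcal{M}$ with the trace $\operatorname{Tr}\otimes\tau$; rows and columns are viewed as square matrices padded with zeros.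

\emph{Projections.} For projections $e,f$ we have $\tau(e)-\tau(e\wedge f)=\tau(e\vee f)-\tau(f)$, and $\tau(1-\bigwedge_ie_i)\le\sum_i\tau(1-e_i)$ for countable families.

\emph{Conditional expectations.} $\mathcal{E}_n$ is completely positive, trace preserving, contractive on each $L_p$, the orthogonal projection onto $L_2(\mathcal{M}_n)$ on $L_2$, and $\mathcal{E}_n(azb)=a\mathcal{E}_n(z)b$ for $a,b\in\mathcal{M}_n$. We add the trivial algebra $\mathcal{M}_0=\mathbb{C}1$ with $\mathcal{E}_0=\tau(\cdot)1$; a martingale extends to $n=0$ by $x_0=\tau(x_1)1$.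

\begin{lemma}\label{lem:proj}
\begin{itemize}
\item[(i)] For finitely many sequences $z^{(s)}$ and $\lambda_s>0$ we have $\varphi^\dagger_{\sum_sz^{(s)}}(\sum_s\lambda_s)\le\sum_s\varphi^\dagger_{z^{(s)}}(\lambda_s)$. Also $\varphi^r_{z^*}=\varphi^c_z$.
\item[(ii)] If $z\in L_0(\mathcal{M})$, $e$ is a projection and $\|ze\|_\infty\le\lambda$, then $\tau(\chi_{(\lambda,\infty)}(|z|))\le\tau(1-e)$. Consequently $\sup_n\|z_n\|_p\le\|z\|_{\Lambda_p(\ell_\infty^\dagger)}$ for every sequence $z$, $1\le p<\infty$ and $\dagger\in\{c,r\}$.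
\item[(iii)] If $g\le Q$ and $e\le g+(1-Q)$ are projections, then $Qe=ge$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Intersect the projections chosen for the summands; and $\|ez_n^*\|_\infty=\|z_ne\|_\infty$.

(ii) Let $\chi=\chi_{(\lambda,\infty)}(|z|)$ and $h=\chi\wedge e$. From $h\le e$ we get $h(|z|^2-\lambda^2)h\le0$, and from $h\le\chi$ we get $h(|z|^2-\lambda^2)h=h(|z|^2-\lambda^2)_+h\ge0$. So $(|z|^2-\lambda^2)_+^{1/2}h=0$, and $h=0$ because $(|z|^2-\lambda^2)_+^{1/2}$ is injective on the range of $\chi$. Hence $\tau(\chi)=\tau(\chi\vee e)-\tau(e)\le\tau(1-e)$. Thus $\tau(\chi_{(\lambda,\infty)}(|z_n|))\le\varphi^c_z(\lambda)$; integrate against $p\lambda^{p-1}$. For $\dagger=r$ pass to adjoints.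

(iii) $Qe=Q(g+1-Q)e=ge$.
\end{proof}

Part (iii) is the way in which a projection $g$ found inside a corner $Q\mathcal{M}Q$ is used globally; the price is $\tau(1-(g+1-Q))=\tau(Q-g)$.

Cuculescu's projections replace the stopping time $\sigma=\inf\{n:z_n>\lambda\}$: in the commutative case $q_n$ below is the indicator of $\{\sigma>n\}$. Spectral projections of a compressed operator $qzq$ are taken in the corner, whose unit is $q$.

\begin{lemma}[Cuculescu]\label{lem:cuc}
Let $\lambda>0$.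
\begin{itemize}
\item[(i)] Let $(z_n)_{n\ge0}$ be a positive martingale with $z_0\le\lambda$. Put $q_0=1$ and $q_n=\chi_{[0,\lambda]}(q_{n-1}z_nq_{n-1})$ in $q_{n-1}\mathcal{M}_nq_{n-1}$. Then $q_n\le q_{n-1}$, $q_n$ commutes with $q_{n-1}z_nq_{n-1}$, $q_nz_nq_n\le\lambda$, and
\[
\lambda\,\tau(1-q_n)\le\sum_{m=1}^n\tau\big((q_{m-1}-q_m)z_m\big)=\tau\big((1-q_n)z_n\big)\le\tau(z_0).
\]
\item[(ii)] Let $0=Y_0\le Y_1\le\cdots$ in $L_1(\mathcal{M})$ with $\sup_m\tau(Y_m)\le t$. Put $r_0=1$ and $r_m=\chi_{[0,\lambda]}(r_{m-1}Y_mr_{m-1})$ in $r_{m-1}\mathcal{M}r_{m-1}$. Then $r_m\le r_{m-1}$, $r_mY_mr_m\le\lambda$ and $\tau(1-\bigwedge_mr_m)\le t/\lambda$.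
\item[(iii)] If $(y_n)_{n\ge1}$ is an $L_2$-bounded martingale, there is a projection $e$ with $\sup_n\|y_ne\|_\infty\le\lambda$ and $\tau(1-e)\le\lambda^{-2}\|y\|_2^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) $q_m$ is a spectral projection of $T=q_{m-1}z_mq_{m-1}$, so it commutes with $T$ and $q_mz_mq_m=q_mTq_m\le\lambda$. Its complement in the corner is $\chi_{(\lambda,\infty)}(T)$, so $\lambda\tau(q_{m-1}-q_m)\le\tau((q_{m-1}-q_m)z_m)$. Since $q_{m-1}\in\mathcal{M}_{m-1}$, the right side equals $\tau(q_{m-1}z_{m-1})-\tau(q_mz_m)$. The sum telescopes to $\tau(z_0)-\tau(q_nz_n)$, and $\tau(z_0)=\tau(z_n)$.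

(ii) As in (i), $r_mY_mr_m\le\lambda$ and $\lambda\tau(r_{m-1}-r_m)\le\tau((r_{m-1}-r_m)Y_m)\le\tau((r_{m-1}-r_m)Y_n)$ for $m\le n$. Summing over $m\le n$ gives $\lambda\tau(1-r_n)\le t$; let $n\to\infty$.

(iii) The differences of $y$ are orthogonal, so $y_n$ converges in $L_2$ to some $y_\infty$ with $y_n=\mathcal{E}_n(y_\infty)$ and $\|y_\infty\|_2=\|y\|_2$. Let $z_n=\mathcal{E}_n(|y_\infty|^2)$. Then $z_n-|y_n|^2=\mathcal{E}_n(|y_\infty-y_n|^2)\ge0$ for $n\ge1$, and $z_0=\|y\|_2^2$. If $z_0>\lambda^2$, take $e=0$. Otherwise apply (i) to $z$ at level $\lambda^2$ and take $e=\bigwedge_nq_n$: then $\|y_ne\|_\infty^2\le\|ez_ne\|_\infty\le\lambda^2$.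
\end{proof}

Part (i) bounds only the two-sided compressions $ez_ne$. Part (iii) turns this into a one-sided bound through $\|y_ne\|_\infty^2=\|e|y_n|^2e\|_\infty$, at the price of needing $L_2$.

\section{Reduction to positive martingales}\label{sec:reduction}

Cuculescu's construction needs positivity. We say that a martingale $x$ is \emph{of class $L\log L$} if $x_n=\mathcal{E}_n(x_\infty)$ for some $x_\infty$ with $\tau(|x_\infty|\log^+|x_\infty|)<\infty$. The core of the paper is the following statement.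

\begin{proposition}\label{prop:pos}
Let $x$ be a positive martingale with $\tau(x_n)=1$.
\begin{itemize}
\item[(1)] There is a martingale $x^c$ with $x=x^c+(x^c)^*$ and $\|x^c\|_{\Lambda_{1,\infty}(\ell^c_\infty)}\le C$.
\item[(2)] If $x$ is of class $L\log L$, there is such an $x^c$ which satisfies in addition
\[
\|x^c\|_{\Lambda_p(\ell_\infty^c)}^p\le C\Big(\frac1{p-1}+\frac1{2-p}\Big)\|x\|_p^p\quad(1<p<2),\qquad
\|x^c\|_{\Lambda_1(\ell_\infty^c)}\le C\big(1+\tau(x_\infty\log^+x_\infty)\big).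
\]
\end{itemize}
\end{proposition}

To deduce Theorem~\ref{thm:main} we write a martingale as a combination of four positive ones, without increasing any of the norms involved.

\begin{lemma}\label{lem:LlogL}
\begin{itemize}
\item[(i)] Every $x\in L_p(\mathcal{M})$ with $1<p<2$ is of class $L\log L$. If $x$ is of class $L\log L$, then $x_\infty$ is unique and $\|x_\infty\|_p=\|x\|_p\in[0,\infty]$ for $1\le p<2$.
\item[(ii)] Let $x$ be of class $L\log L$. Then $x=\sum_{s=0}^3i^sx^{(s)}$ with positive martingales $x^{(s)}$ of class $L\log L$ such that $\|x^{(s)}\|_p\le\|x\|_p$ for $1\le p<2$ and, for every $T>0$ and $F(\xi)=\xi\log^+(\xi/T)$,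
\begin{equation}\label{eq:F}
\tau\big(F(x^{(s)}_\infty)\big)\le\tau\big(F(|x_\infty|)\big).
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $\mathcal{E}_n(a)=0$ for all $n$, the normal functional $\tau(a\,\cdot)$ vanishes on the weak$^*$-dense set $\bigcup_n\mathcal{M}_n$, so $a=0$; this is uniqueness. Contractivity gives $\|x\|_p\le\|x_\infty\|_p$. If $x\in L_p(\mathcal{M})$, $1<p<2$, then $(x_n)$ has a weak limit point $a$ in the reflexive space $L_p$; it satisfies $\mathcal{E}_n(a)=x_n$ and $\|a\|_p\le\|x\|_p$, and $\xi\log^+\xi\le\xi^p/(p-1)$ shows that $x$ is of class $L\log L$ with $x_\infty=a$. For $p=1$: $|\tau(x_\infty a)|=|\tau(x_na)|\le\|x\|_1$ for $a$ in the unit ball of $\mathcal{M}_n$, and by Kaplansky's density theorem the unit ball of $\bigcup_n\mathcal{M}_n$ is strongly dense in that of $\mathcal{M}$, so $\|x_\infty\|_1\le\|x\|_1$.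

(ii) Let $x^{(0)}_\infty,x^{(2)}_\infty$ be the positive and negative parts of $\operatorname{Re}x_\infty$, let $x^{(1)}_\infty,x^{(3)}_\infty$ be those of $\operatorname{Im}x_\infty$, and put $x^{(s)}_n=\mathcal{E}_n(x^{(s)}_\infty)$. Then $\|x^{(s)}\|_p\le\|x^{(s)}_\infty\|_p\le\|x_\infty\|_p=\|x\|_p$. Direct integration gives $F(\xi)=(\xi-T)_++\int_T^\infty(\xi-\sigma)_+\,\frac{d\sigma}\sigma$, so it suffices to prove \eqref{eq:F} for $\xi\mapsto(\xi-\sigma)_+$. For $y=u|y|\in L_1(\mathcal{M})$ we claim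
\[
\tau\big((|y|-\sigma)_+\big)=\inf\{\|y-z\|_1:\|z\|_\infty\le\sigma\}.
\]
The choice $z=u\min(|y|,\sigma)$ gives ``$\ge$''. For ``$\le$'' let $\chi=\chi_{(\sigma,\infty)}(|y|)$; then $\|y-z\|_1\ge|\tau(\chi u^*(y-z))|\ge\tau(\chi|y|)-\sigma\tau(\chi)$. The right side of the claim is the distance to a convex set invariant under $z\mapsto z^*$ and $z\mapsto iz$, so it is convex in $y$ and invariant under these maps. Hence it does not increase when $x_\infty$ is replaced by $\operatorname{Re}x_\infty$ or $\operatorname{Im}x_\infty$. Finally $(a_\pm-\sigma)_+\le(|a|-\sigma)_+$ for selfadjoint $a$, by functional calculus. This proves \eqref{eq:F}, and $T=1$ shows that each $x^{(s)}$ is of class $L\log L$.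
\end{proof}

A general $L_1$-bounded martingale has no final value whose parts could be taken.

\begin{lemma}[Krickeberg--Cuculescu decomposition]\label{lem:krick}
Every martingale $x\in L_1(\mathcal{M})$ can be written as $x=\sum_{s=0}^3i^sx^{(s)}$ with positive martingales $x^{(s)}$, $\|x^{(s)}\|_1\le\|x\|_1$.
\end{lemma}

\begin{proof}
Passing to real and imaginary parts, it suffices to write a selfadjoint $y\in L_1(\mathcal{M})$ as a difference of positive martingales of norm at most $\|y\|_1$. Let $y_N^\pm$ be the positive and negative parts of $y_N$. We show that $(\mathcal{E}_n(y_N^+))_{N\ge n}$ is Cauchy in $L_1$. Let $n\le N\le M$ and $e=\chi_{(0,\infty)}(y_N)\in\mathcal{M}_N$. Since $\tau(y_M(2e-1))=\tau(y_N(2e-1))=\|y_N\|_1$,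
\[
\delta:=\tfrac12\big(\|y_M\|_1-\|y_N\|_1\big)=\tau\big((1-e)y_M^+\big)+\tau\big(ey_M^-\big).
\]
For a projection $g$ and $a\ge0$, H\"older's inequality gives $\|ga\|_1\le\|ga^{1/2}\|_2\|a^{1/2}\|_2=\tau(ga)^{1/2}\tau(a)^{1/2}$. Therefore $y_M^+-ey_M=(1-e)y_M^++ey_M^-$ has $L_1$-norm at most $2(\delta\|y\|_1)^{1/2}$. As $\mathcal{E}_n(ey_M)=\mathcal{E}_n(ey_N)=\mathcal{E}_n(y_N^+)$, we obtain $\|\mathcal{E}_n(y_M^+)-\mathcal{E}_n(y_N^+)\|_1\le2(\delta\|y\|_1)^{1/2}$, and $\delta\to0$ as $N,M\to\infty$ because $\|y_N\|_1$ is nondecreasing and bounded. The limits $a_n=\lim_M\mathcal{E}_n(y_M^+)$ and $a_n'=a_n-y_n=\lim_M\mathcal{E}_n(y_M^-)$ are positive martingales of trace at most $\|y\|_1$, and $y=a-a'$.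
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:pos}]
If $x$ is of class $L\log L$, write $x=\sum_si^sx^{(s)}$ by Lemma~\ref{lem:LlogL} and use part (2) of the proposition; otherwise use Lemma~\ref{lem:krick} and part (1). For each nonzero component, with $t_s=\|x^{(s)}\|_1$, decompose $x^{(s)}/t_s$ and multiply back by $t_s$; this gives $x^{(s)}=x^{(s),c}+(x^{(s),c})^*$. Put $x^c=\sum_si^sx^{(s),c}$ and $x^r=\sum_si^s(x^{(s),c})^*$. By Lemma~\ref{lem:proj}(i), $\varphi^c_{x^c}(4\lambda)$ and $\varphi^r_{x^r}(4\lambda)$ are both at most $\sum_s\varphi^c_{x^{(s),c}}(\lambda)$. Hence, in $\Lambda_{1,\infty}$ and in each $\Lambda_p$, the left sides of (a)--(c) are at most $32$ times the largest column quantity of a component.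

Now (a) follows from $t_s\le\|x\|_1$. If $x$ is not of class $L\log L$, the hypotheses of (b) and (c) fail by Lemma~\ref{lem:LlogL}(i), and there is nothing more to prove. Let $x$ be of class $L\log L$. The first bound for $c_p$ follows from $\|x^{(s)}\|_p\le\|x\|_p$. For the second, $(\alpha+\beta)^{1/p}\le\alpha^{1/p}+\beta^{1/p}$, $(p-1)^{-1/p}\le(p-1)^{-1}$, and, with $t=2-p$, $t^{-1/p}=t^{-1/2}t^{-t/(2p)}\le Ct^{-1/2}$; both $(p-1)^{-1}$ and $t^{-1/2}$ are at least $1$, so each is bounded by their product. For (c), let $T=\|x\|_1$ and $t=t_s\le T$. Scaling gives the bound $C\big(t+\tau(x^{(s)}_\infty\log^+(x_\infty^{(s)}/t))\big)$ for the component, and by \eqref{eq:F}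
\[
\tau\big(x^{(s)}_\infty\log^+(x_\infty^{(s)}/t)\big)\le\tau\big(F(x_\infty^{(s)})\big)+t\log(T/t)\le\tau\big(F(|x_\infty|)\big)+T.
\]
The decomposition depends only on $x$, not on $p$.
\end{proof}

From now on $x$ is a positive martingale with $\tau(x_n)=1$; thus $x_0=1$, and we put $dx_m=x_m-x_{m-1}$ for $m\ge1$. The two parts of Proposition~\ref{prop:pos} are proved in parallel. We speak of the \emph{$L_1$ case} when proving (1) and of the \emph{$L\log L$ case} when proving (2).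

\section{Triangular splitting along a ladder}\label{sec:split}

\subsection{Stopping at level $2^k$}

For $k\ge0$ let $q^{(k)}_m$ be the projections of Lemma~\ref{lem:cuc}(i) for $(x_m)_{m\ge0}$ and $\lambda=2^k$; the hypothesis $x_0\le2^k$ holds by the normalization. Put
\[
s_m^{(k)}=q^{(k)}_mx_mq^{(k)}_m,\qquad b_m^{(k)}=(q^{(k)}_{m-1}-q^{(k)}_m)\,x_m\,(q^{(k)}_{m-1}-q^{(k)}_m),\qquad c^{(k)}_m=\mathcal{E}_{m-1}(b^{(k)}_m).
\]
In the commutative case $s_m=x_m1_{\{\sigma>m\}}$ is the part that has stayed below $2^k$, $b_m=x_m1_{\{\sigma=m\}}$ is the jump over the level, and $c_m$ is its conditional mean. By commutation, $q^{(k)}_{m-1}x_mq^{(k)}_{m-1}=s^{(k)}_m+b^{(k)}_m$. Applying $\mathcal{E}_{m-1}$ gives $s^{(k)}_{m-1}=\mathcal{E}_{m-1}(s_m^{(k)})+c_m^{(k)}$, and therefore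
\begin{equation}\label{eq:sbc}
q^{(k)}_{m-1}\,dx_m\,q^{(k)}_{m-1}=\big(s_m^{(k)}-\mathcal{E}_{m-1}s^{(k)}_m\big)+b^{(k)}_m-c^{(k)}_m,\qquad0\le c_m^{(k)}\le s_{m-1}^{(k)}\le2^k.
\end{equation}

For the strong type estimates we must record how much of $x$ is felt at level $2^k$: the $L_2$-energy of the part below the level and the $L_1$-mass of the part above it. In the $L\log L$ case put
\[
G_k=2^{-k}\|u_k\|_2^2+\tau(v_k),\qquad u_k=x_\infty\chi_{[0,2^{k-1}]}(x_\infty),\qquad v_k=x_\infty-u_k.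
\]
In the $L_1$ case put $G_k=1$. Always $G_k\le1$, since $2^{-k}\|u_k\|_2^2\le\frac12\tau(u_k)$.

\begin{lemma}\label{lem:energy}
For all $k\ge0$,
\[
2^k\tau\Big(1-\bigwedge_mq_m^{(k)}\Big)\le\sum_{m\ge1}\tau(b^{(k)}_m)=\sum_{m\ge1}\tau(c^{(k)}_m)\le2G_k,\qquad
\sum_{m\ge1}\|s_m^{(k)}-\mathcal{E}_{m-1}s_m^{(k)}\|_2^2\le6\cdot2^kG_k.
\]
\end{lemma}

\begin{proof}
Drop the superscript $(k)$. By Lemma~\ref{lem:cuc}(i), $2^k\tau(1-q_n)\le\sum_{m\le n}\tau(b_m)=\tau((1-q_n)x_n)\le1$; also $\|s_n\|_2^2\le2^k\tau(s_n)\le2^k$. So in the $L_1$ case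
\begin{equation}\label{eq:twobounds}
\sum_{m\le n}\tau(b_m)\le2G_k,\qquad\|s_n\|_2^2\le2^{k+1}G_k.
\end{equation}
In the $L\log L$ case let $\theta=\tau((1-q_n)x_n)=\tau((1-q_n)x_\infty)$. Then $\theta\le2^{k-1}\tau(1-q_n)+\tau(v_k)\le\frac12\theta+\tau(v_k)$, so $\theta\le2\tau(v_k)\le2G_k$. Moreover $\|s_n\|_2^2=\tau(s_nx_n)=\tau(s_nx_\infty)\le\|s_n\|_2\|u_k\|_2+2^k\tau(v_k)\le\frac12\|s_n\|_2^2+\frac12\|u_k\|_2^2+2^k\tau(v_k)$, so $\|s_n\|_2^2\le\|u_k\|_2^2+2^{k+1}\tau(v_k)$ and \eqref{eq:twobounds} holds again. Finally, by orthogonality,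
\[
\sum_{m\le n}\|s_m-\mathcal{E}_{m-1}s_m\|_2^2=\sum_{m\le n}\big(\|s_m\|_2^2-\|s_{m-1}-c_m\|_2^2\big)\le\|s_n\|_2^2+2\sum_{m\le n}\tau(s_{m-1}c_m),
\]
and the right side is at most $2^{k+1}G_k+2\cdot2^k\cdot2G_k$.
\end{proof}

\subsection{Ladders}

For a finite ordered family $\pi=(p_0,\dots,p_k)$ of mutually orthogonal projections with sum $w$, and $z\in L_0(\mathcal{M})$, let
\[
\Phi_\pi(z)=\sum_jp_jzp_j,\qquad H_\pi(z)=\sum_{i<j}p_izp_j+\tfrac12\Phi_\pi(z).
\]
Then $H_\pi(z)=H_\pi(z)w$, and $H_\pi(z)+H_\pi(z)^*=wzw$ if $z=z^*$. The blocks $p_izp_j$ are orthogonal in $L_2$ with $\sum_{i,j}\|p_izp_j\|_2^2=\|wzw\|_2^2$, so $\|H_\pi(z)\|_2\le\|wzw\|_2$. If all $p_j$ lie in $\mathcal{M}_{m-1}$, then $\mathcal{E}_{m-1}H_\pi(z)=H_\pi(\mathcal{E}_{m-1}z)$ for $z\in L_1(\mathcal{M})$. This last property is the reason why $dx_m$ must be cut with projections from time $m-1$: only then is the triangular part again a martingale difference.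

The projections $q_m^{(k)}$ need not be monotone in $k$, so they do not themselves define levels. We call a family of projections $w_{k,m}\in\mathcal{M}_m$ ($k,m\ge0$) a \emph{ladder} if $w_{k,0}=1$, $w_{k,m}$ increases in $k$ and decreases in $m$, $w_{j,m}\le q_m^{(k)}$ for all $j\le k$, and $w_{k,m}\uparrow1$ as $k\to\infty$. Put $w_{-1,m}=0$, $w_k=\bigwedge_mw_{k,m}$,
\[
p_{j,m}=w_{j,m}-w_{j-1,m},\qquad w'_{j,m}=w_{j-1,m}+\tfrac12p_{j,m}=\tfrac12(w_{j,m}+w_{j-1,m}),
\]
and let $H^{(k)}_m$, $\Phi_m^{(k)}$ be the operations above for $\pi=(p_{0,m-1},\dots,p_{k,m-1})$, whose sum is $w_{k,m-1}$. Summing each column of blocks,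
\begin{equation}\label{eq:H}
H_m^{(k)}(z)=\sum_{j\le k}w'_{j,m-1}\,z\,p_{j,m-1},\qquad\text{hence}\qquad H_m^{(k')}(z)\,w_{k,m-1}=H^{(k)}_m(z)\quad(k'\ge k).
\end{equation}

\begin{lemma}\label{lem:full}
For every ladder and $m\ge1$ there is $D_m\in L_0(\mathcal{M}_m)$ with $D_m+D_m^*=dx_m$ and
\begin{equation}\label{eq:D}
D_mw_{k,m-1}=H_m^{(k)}(dx_m)\qquad(k\ge0).
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:H}, $\big(H^{(k')}_m(dx_m)-H^{(k'')}_m(dx_m)\big)w_{k,m-1}=0$ for $k',k''\ge k$, and $\tau(1-w_{k,m-1})\to0$. So $H_m^{(k)}(dx_m)$ is Cauchy in measure; its limit $D_m$ satisfies \eqref{eq:D}. Letting $k\to\infty$ in $H_m^{(k)}(dx_m)+H_m^{(k)}(dx_m)^*=w_{k,m-1}dx_mw_{k,m-1}$ gives $D_m+D_m^*=dx_m$.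
\end{proof}

The candidate is $x_n^c=\frac12+\sum_{m\le n}D_m$, so that $x_n=x_n^c+(x_n^c)^*$. If $e\le w_k$, then $e=w_{k,m-1}e$ for all $m$, and $x_n^ce=\frac12e+\sum_{m\le n}H_m^{(k)}(dx_m)e$. Since $w_{k,m-1}\le q^{(k)}_{m-1}$, we may substitute \eqref{eq:sbc} for $dx_m$.

\subsection{The model case of bounded jumps}

Suppose for the moment that $x_m\le cx_{m-1}$ for all $m\ge1$. Regularity with constant $c$ gives this for $m\ge2$: $\min(x_m,t)\le c\,\mathcal{E}_{m-1}\min(x_m,t)\le cx_{m-1}$, and let $t\to\infty$. Take the simplest ladder $w_{k,m}=\bigwedge_{i\ge k}q^{(i)}_m$; by Lemma~\ref{lem:energy}, $\tau(1-w_k)\le\sum_{i\ge k}2^{1-i}=4\cdot2^{-k}$. The jump is bounded, $b_m^{(k)}\le q^{(k)}_{m-1}x_mq^{(k)}_{m-1}\le c2^k$, so $\sum_m\|b^{(k)}_m-c^{(k)}_m\|_2^2\le c2^k\sum_m\tau(b_m^{(k)})\le2c2^k$. Thus $y_n=\sum_{m\le n}H_m^{(k)}(dx_m)$ is a martingale with $\|y\|_2^2\le2(6+2c)2^k$. Lemma~\ref{lem:cuc}(iii) with $\lambda=2^k$ gives a projection $e_1$,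 and $e=w_k\wedge e_1$ shows
\[
\varphi^c_{x^c}(2^{k+1})\le(16+4c)\,2^{-k}\qquad(k\ge0).
\]
This is the weak type estimate, with a constant proportional to $c$.

\subsection{What breaks in general}

\emph{The jumps.} Without a bound on the jumps, $b_m^{(k)}$ is only integrable. In the commutative case this is harmless: $b_m^{(k)}e=0$ for $e\le q_m^{(k)}$. That identity remains true for operators, but it is lost after triangular truncation, since $p_{j,m-1}$ stands between $b_m^{(k)}$ and $e$. Already for $2\times2$ matrices, $b=\left(\begin{smallmatrix}1&1\\1&1\end{smallmatrix}\right)$ annihilates the vector $(1,-1)^T$, while its triangular part $\left(\begin{smallmatrix}1/2&1\\0&1/2\end{smallmatrix}\right)$ maps it to $(-\frac12,-\frac12)^T$. We shall cut $H_m^{(k)}(b_m^{(k)})$ by a projection $f_m^{(k)}$ that brings it into $L_2$ at the cost $O(2^{-k}\tau(b_m^{(k)}))$, which is summable in $m$ (Lemma~\ref{lem:weak}).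

\emph{The drift.} After the cut, $H_m^{(k)}(b_m^{(k)})f_m^{(k)}-H^{(k)}_m(c_m^{(k)})$ no longer has conditional mean zero. Two predictable sums remain. In the commutative case they are increasing processes of mass $O(G_k)$, dominated by their final values. Here their terms are not selfadjoint, and a common majorant must be constructed (Lemma~\ref{lem:max}). Its hypotheses require the accumulated conditional means to be bounded on the ladder, which forces a finer ladder.

\emph{Integrability.} $D_m$ is defined with infinitely many blocks and is only known to be measurable, while a martingale must be integrable. In the $L\log L$ case integrability will follow from the estimate in $\Lambda_1$; in the $L_1$ case we use finitely many blocks.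

\section{Estimates for triangular truncation}\label{sec:tools}

\subsection{A weak type estimate}

The triangle inequality bounds $H_\pi$ on $L_1$ only with a constant that grows with the number of blocks. The next lemma has no such dependence. It uses two structural facts: $H_\pi(\beta)$ has positive real part, so $(1+H_\pi(\beta))^{-1}$ is a contraction; and this inverse is again triangular, so its trace is read off from the diagonal.

\begin{lemma}\label{lem:weak}
Let $\mathcal{N}\subset\mathcal{M}$ be a von Neumann subalgebra, $\pi=(p_0,\dots,p_k)$ mutually orthogonal projections of $\mathcal{N}$ with sum $w$, $\beta\in L_1(\mathcal{N})^+$ and $\lambda>0$. There is a projection $f\in\mathcal{N}$, $f\le w$, with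
\[
\tau(w-f)\le3\tau(w\beta)/\lambda,\quad\|H_\pi(\beta)f\|_2^2\le2\lambda\tau(w\beta),\quad\|H_\pi(\beta)f\|_\infty\le\lambda,\quad f\Phi_\pi(\beta)f\le\lambda f.
\]
\end{lemma}

\begin{proof}
Replace $\beta$ by $w\beta w/\lambda$, so that $\lambda=1$, and work in $L_0(w\mathcal{N}w)$, writing $1$ for $w$, $H=H_\pi(\beta)$ and $\Phi=\Phi_\pi(\beta)$. As $H+H^*=\beta\ge0$, we have $(1+H)^*(1+H)=1+\beta+H^*H\ge1$. In the polar decomposition $1+H=v|1+H|$ this gives $v^*v=1$, and then $vv^*=1$ because the trace is finite and faithful. So $J=(1+H)^{-1}=|1+H|^{-1}v^*$ exists and $\|J\|_\infty\le1$.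

Write $1+H=\Delta+U$ with $\Delta=1+\frac12\Phi$ block diagonal and invertible, and $U$ strictly block upper triangular. Then $(\Delta^{-1}U)^{k+1}=0$, so $J=\sum_{i=0}^k(-\Delta^{-1}U)^i\Delta^{-1}$, whose block diagonal is $\Delta^{-1}$. Hence $\tau(J)=\tau(\Delta^{-1})$. Put $K=HJ=1-J$. From $J=J^*(1+H^*)J$ we get $\operatorname{Re}J=J^*(1+\frac12\beta)J$, and therefore
\[
\operatorname{Re}K-K^*K=\operatorname{Re}J-J^*J=\tfrac12J^*\beta J\ge0.
\]
Since $1-(1+\xi/2)^{-1}\le\xi/2$ for $\xi\ge0$, it follows that $\|K\|_2^2\le\operatorname{Re}\tau(K)=\tau(1-\Delta^{-1})\le\frac12\tau(\Phi)=\frac12\tau(\beta)$.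

It remains to pass from $K=HJ$ to $H$. Let $f_0=\chi_{[0,1/2]}(|K|)$, so $\tau(1-f_0)\le4\|K\|_2^2\le2\tau(\beta)$. For a vector $\zeta$, $\|Jf_0\zeta\|\ge\|f_0\zeta\|-\|Kf_0\zeta\|\ge\frac12\|f_0\zeta\|$. So the polar decomposition $Jf_0=uh$ has $h\ge\frac12f_0$ and $u^*u=f_0$. Let $B=h^{-1}u^*$, the inverse being taken in the corner $f_0$, and $f_1=uu^*$. Then $\|B\|_\infty\le2$, $Jf_0B=f_1$, $\tau(f_1)=\tau(f_0)$, and $Hf_1=HJf_0B=Kf_0B$. Thus $\|Hf_1\|_2^2\le4\|K\|_2^2\le2\tau(\beta)$ and $\|Hf_1\|_\infty\le\frac12\cdot2=1$. Put $f=f_1\wedge\chi_{[0,1]}(\Phi)$; by Chebyshev's inequality the second projection has complement of trace at most $\tau(\beta)$.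
\end{proof}

\subsection{A majorant for partial sums}

We want one integrable operator above all $|V_n|^2$, where $V_n$ are partial sums. By duality this amounts to a bound for $\sum_n\tau(|V_n|^2z_n)$ over $\sum_nz_n\le1$ (Lemma~\ref{lem:dom}). In that expression the constraint $m\le n$ of the partial sum is a triangular truncation of an operator matrix, and if each term of $V_n$ is a product of two factors, H\"older's inequality places that matrix in $L_4$.

\begin{lemma}\label{lem:L4}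
For $y=(y_{mn})_{m,n\le N}$ with entries in $L_4(\mathcal{M})$ let $\mathcal{T}(y)=(1_{m\le n}y_{mn})$. Then $\|\mathcal{T}(y)\|_4\le9\|y\|_4$ in $L_4(M_N\otimes\mathcal{M},\operatorname{Tr}\otimes\tau)$.
\end{lemma}

\begin{proof}
Let first $y=y^*$, with diagonal $D$ and strictly lower triangular part $L$. Put $y_0=L+L^*$ and $R=L-L^*$, and let $\mathcal{R}(z)$ be the strictly lower part minus the strictly upper part of $z$, an $L_2$-contraction. Expanding, $y_0^2+R^2=2L^2+2L^{*2}$ and $y_0R+Ry_0=2L^2-2L^{*2}$. As $L^2$ is strictly lower and $L^{*2}$ strictly upper triangular, $R^2=-y_0^2+\mathcal{R}(y_0R+Ry_0)$. Since $R^*=-R$,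
\[
\|R\|_4^2=\|R^2\|_2\le\|y_0\|_4^2+2\|y_0\|_4\|R\|_4,
\]
so $\|R\|_4\le(1+\sqrt2)\|y_0\|_4$. The diagonal $D$ is the average of the conjugates of $y$ by the diagonal matrices with entries $\pm1$, so $\|D\|_4\le\|y\|_4$ and $\|y_0\|_4\le2\|y\|_4$. Hence $\mathcal{T}(y)=\frac12(y_0-R)+D$ has norm at most $(3+\sqrt2)\|y\|_4$. For general $y$ apply this to the real and imaginary parts; $2(3+\sqrt2)<9$.
\end{proof}

\begin{lemma}\label{lem:dom}
Let $y_n\in L_1(\mathcal{M})^+$, $n\ge1$, and suppose that $\sum_n\tau(y_nz_n)\le S<\infty$ for all finitely supported $(z_n)\subset\mathcal{M}^+$ with $\sum_nz_n\le1$. Then there is $A\in L_1(\mathcal{M})^+$ with $\tau(A)\le S$ and $y_n\le A$ for all $n$.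
\end{lemma}

\begin{proof}
For $u\in\mathcal{M}^+$ let $Q(u)$ be the supremum of $\sum_n\tau(y_nz_n)$ over finitely supported $z_n\ge0$ with $\sum_nz_n\le u$. It is positively homogeneous and superadditive, and $0\le Q(u)\le S\|u\|_\infty$. On the real space $\mathcal{M}_{sa}$ let $\rho(v)=S\|v_+\|_\infty$; it is sublinear since $\|v_+\|_\infty=\inf\{t\ge0:v\le t\}$. We look for a linear functional between $Q$ and $\rho$. Put $P(v)=\inf_{u\in\mathcal{M}^+}[\rho(v+u)-Q(u)]$. From $\rho(v+u)+\rho(-v)\ge\rho(u)\ge Q(u)$ we get $P(v)\ge-\rho(-v)>-\infty$. Moreover $P$ is positively homogeneous, and subadditive because $\rho(v+v'+u+u')-Q(u+u')\le[\rho(v+u)-Q(u)]+[\rho(v'+u')-Q(u')]$. By the Hahn--Banach theorem there is a linear $a\le P$. Taking $u=0$ gives $a\le\rho$, and $a(-u)\le\rho(0)-Q(u)$ gives $a\ge Q$ on $\mathcal{M}^+$. So $a$ extends to a positive functional on $\mathcal{M}$ with $a(1)\le S$ and $a(u)\ge Q(u)\ge\tau(y_nu)$ for $u\ge0$.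

The functional $a$ need not be normal. The passage from a functional on $\mathcal{M}$ to its normal part is multiplication by a central projection of $\mathcal{M}^{**}$; hence it is linear and positive, it does not increase positive functionals, and it fixes normal functionals \cite[Theorem III.2.14]{Takesaki}. Applied to $a$ and to $a-\tau(y_n\,\cdot)\ge0$, this shows that the normal part $\tau(A\,\cdot)$ of $a$ satisfies $\tau(A)\le S$ and $A\ge y_n$.
\end{proof}

\begin{lemma}\label{lem:max}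
Let $\ell_m,h_m\in L_2(\mathcal{M})$, let $\kappa_m\in\mathcal{M}$ be contractions, and let $V_n=\sum_{m\le n}\ell_m\kappa_mh_m$. Suppose $\|\sum_{m\le N}\ell_m\ell_m^*\|_2\le X$ and $\|\sum_{m\le N}h_m^*h_m\|_2\le Y$ for all $N$. Then there is $A\in L_1(\mathcal{M})^+$ with $V_n^*V_n\le A$ for all $n$ and $\tau(A)\le81XY$.
\end{lemma}

\begin{proof}
The hypotheses give $\ell_m,h_m\in L_4$, so $V_n\in L_2$. Let $z_1,\dots,z_N\ge0$ with $\sum_nz_n\le1$. The row $(V_nz_n^{1/2})_{n\le N}$ is the product of the row $(\ell_m\kappa_m)_{m\le N}$ and the matrix $\mathcal{T}\big((h_mz_n^{1/2})_{m,n}\big)$. For the row, $\|(\ell_m\kappa_m)_m\|_4^2=\|\sum_m\ell_m\kappa_m\kappa_m^*\ell_m^*\|_2\le X$. The matrix $(h_mz_n^{1/2})_{m,n}$ is the product of the column $(h_m)_m$, with $\|(h_m)_m\|_4^2=\|\sum_mh_m^*h_m\|_2\le Y$, and the row $(z_n^{1/2})_n$, which is a contraction. By H\"older's inequality and Lemma~\ref{lem:L4},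
\[
\sum_n\tau(V_n^*V_nz_n)=\|(V_nz_n^{1/2})_n\|_2^2\le81XY.
\]
Apply Lemma~\ref{lem:dom}.
\end{proof}

Two short lemmas will supply the factorization and the bounds $X$, $Y$.

\begin{lemma}\label{lem:fact}
Let $R_j,S_j\in L_2(\mathcal{M})$ be finitely many operators, $\mathcal{E}=\mathcal{E}_m$ for some $m\ge0$, $A=\mathcal{E}(\sum_jR_j^*R_j)$ and $B=\mathcal{E}(\sum_jS_j^*S_j)$. Then $\mathcal{E}(\sum_jR_j^*S_j)=A^{1/2}\kappa B^{1/2}$ for some contraction $\kappa\in\mathcal{M}$.
\end{lemma}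

\begin{proof}
Let $Z=\mathcal{E}(\sum_jR_j^*S_j)$. The matrix $\Theta=\left(\begin{smallmatrix}A&Z\\Z^*&B\end{smallmatrix}\right)$ is the image of $\sum_j(R_j\ S_j)^*(R_j\ S_j)\ge0$ under the completely positive map $\mathcal{E}$, so $\Theta\ge0$. The columns $\gamma_1,\gamma_2$ of $\Theta^{1/2}$ satisfy $\gamma_1^*\gamma_1=A$, $\gamma_2^*\gamma_2=B$, $\gamma_1^*\gamma_2=Z$. With the polar decompositions $\gamma_1=u_1A^{1/2}$ and $\gamma_2=u_2B^{1/2}$ we get $Z=A^{1/2}u_1^*u_2B^{1/2}$.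
\end{proof}

\begin{lemma}\label{lem:square}
Let $\omega_1\ge\omega_2\ge\cdots$ be projections and $a_m\in L_1(\mathcal{M})^+$ with $\omega_m(\sum_{l\le m}a_l)\omega_m\le\mu$ for all $m$. Then $\|\sum_{m\le n}\omega_ma_m\omega_m\|_2^2\le2\mu\sum_{m\le n}\tau(a_m)$.
\end{lemma}

\begin{proof}
Let $P_m=\sum_{l\le m}\omega_la_l\omega_l$, which is bounded since $\omega_la_l\omega_l\le\mu$. Then
\[
\tau(P_n^2)=\sum_{m\le n}\tau\big(\omega_ma_m\omega_m(P_m+P_{m-1})\big)\le2\sum_{m\le n}\tau\big(\omega_ma_m\omega_m\cdot\omega_mP_m\omega_m\big),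
\]
and $\omega_mP_m\omega_m=\omega_m(\sum_{l\le m}a_l)\omega_m\le\mu$ because $\omega_l\omega_m=\omega_m$ for $l\le m$.
\end{proof}

\section{The refined ladder and the decomposition}\label{sec:ladder}

\subsection{The ladder}

We shall apply Lemma~\ref{lem:square} with $\omega_m=w_{j,m-1}$ and $a_m=c_m^{(k)}$ for each $j\le k$ and add the resulting $k+1$ norms. A bound $\mu\approx2^k$ for every $j$ would lose a factor $k$. Forcing $\mu\approx2^j$ for all $k\ge j$ by Lemma~\ref{lem:cuc}(ii) would cost $\sum_{k\ge j}2^{-j}G_k$ in trace, which diverges when $G_k=1$. The geometric mean $\mu\approx2^{(j+k)/2}$ avoids both problems; it explains the weights $2^{-(i-k)/2}$ below. The second drift involves the cut-off projections $f_m^{(k)}$, which depend on the ladder at time $m-1$, so the ladder is built by recursion in $m$, for all $k$ at once.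

Start with $w_{k,0}=1$, $r^{(k)}_0=1$, $Y_0^{(k)}=0$. Let $m\ge1$ and suppose that $w_{k,m-1}\in\mathcal{M}_{m-1}$ (increasing in $k$), $r_{m-1}^{(k)}\in\mathcal{M}_{m-1}$ and $Y_{m-1}^{(k)}\in L_1(\mathcal{M}_{m-1})^+$ are defined for all $k$. Let $f_m^{(k)}\in\mathcal{M}_m$, $f_m^{(k)}\le w_{k,m-1}$, be the projection of Lemma~\ref{lem:weak} for $\mathcal{N}=\mathcal{M}_m$, $\pi=(p_{0,m-1},\dots,p_{k,m-1})$, $\beta=b_m^{(k)}$ and $\lambda=2^k$. Put
\begin{align*}
\alpha_m^{(k)}&=\mathcal{E}_{m-1}\big(f_m^{(k)}\,\Phi_m^{(k)}(b_m^{(k)})\,f_m^{(k)}\big),\\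
Y^{(k)}_m&=Y_{m-1}^{(k)}+\sum_{i\ge k}2^{-(i-k)/2}c_m^{(i)}+\alpha_m^{(k)}\in L_1(\mathcal{M}_{m-1})^+,\\
r_m^{(k)}&=\chi_{[0,2^k]}\big(r_{m-1}^{(k)}Y_m^{(k)}r_{m-1}^{(k)}\big)\ \text{ in }\ r^{(k)}_{m-1}\mathcal{M}_{m-1}r^{(k)}_{m-1},\\
w_{k,m}&=\bigwedge_{i\ge k}\big(q_m^{(i)}\wedge r_m^{(i)}\big)\in\mathcal{M}_m.
\end{align*}
The series converges in $L_1$ since $\tau(c_m^{(i)})\le2$. By Lemma~\ref{lem:weak},
\begin{equation}\label{eq:alpha}
0\le\alpha_m^{(k)}\le2^kw_{k,m-1},\qquad\tau(\alpha_m^{(k)})\le\tau(b_m^{(k)}).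
\end{equation}
Let $\Gamma_k=\sum_{l\ge k}2^{-(l-k)/2}G_l$. Then $G_k\le\Gamma_k\le4$, as $\sum_{i\ge0}2^{-i/2}<4$.

\begin{lemma}\label{lem:ladder}
The family $(w_{k,m})$ is a ladder, $\tau(1-w_k)\le24\cdot2^{-k}\Gamma_k$, and for $0\le j\le k$, $m\ge1$,
\begin{equation}\label{eq:comp}
w_{j,m-1}\Big(\sum_{l\le m}c_l^{(k)}\Big)w_{j,m-1}\le2^{1+(j+k)/2},\qquad w_{k,m-1}\Big(\sum_{l\le m}\alpha_l^{(k)}\Big)w_{k,m-1}\le2^{k+1}.
\end{equation}
\end{lemma}

\begin{proof}
The monotonicity properties and $w_{j,m}\le q_m^{(k)}$ for $j\le k$ hold by definition, since $q_m^{(i)}$ and $r_m^{(i)}$ decrease in $m$. By Lemma~\ref{lem:energy} and \eqref{eq:alpha}, $\tau(1-\bigwedge_mq_m^{(i)})\le2^{-i}\cdot2G_i$ and $\sup_m\tau(Y_m^{(i)})\le2\Gamma_i+2G_i$, so Lemma~\ref{lem:cuc}(ii) gives $\tau(1-\bigwedge_mr^{(i)}_m)\le2^{-i}(2\Gamma_i+2G_i)$. Summing over $i\ge k$,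
\[
\tau(1-w_k)\le6\sum_{i\ge k}2^{-i}\Gamma_i=6\sum_{l\ge k}G_l2^{-l/2}\sum_{i=k}^l2^{-i/2}\le24\sum_{l\ge k}G_l2^{-l/2}2^{-k/2}=24\cdot2^{-k}\Gamma_k.
\]
In particular $w_{k,m}\uparrow1$ as $k\to\infty$.

For \eqref{eq:comp} we separate the past from the present. Since $w_{j,m-1}\le r^{(j)}_{m-1}$ and $\sum_{l\le m-1}c^{(k)}_l\le2^{(k-j)/2}Y^{(j)}_{m-1}$, the terms $l\le m-1$ of the first sum contribute at most $2^{(k-j)/2}2^j=2^{(j+k)/2}$. For $l=m$, \eqref{eq:sbc} and $w_{j,m-1}\le q^{(k)}_{m-1}\wedge q^{(j)}_{m-1}$ give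
\[
w_{j,m-1}c_m^{(k)}w_{j,m-1}\le w_{j,m-1}s^{(k)}_{m-1}w_{j,m-1}=w_{j,m-1}x_{m-1}w_{j,m-1}\le2^j\le2^{(j+k)/2}.
\]
In the second sum the terms $l\le m-1$ contribute at most $2^k$, because $w_{k,m-1}\le r^{(k)}_{m-1}$ and $\sum_{l\le m-1}\alpha^{(k)}_l\le Y^{(k)}_{m-1}$; the term $l=m$ is at most $2^k$ by \eqref{eq:alpha}.
\end{proof}

\subsection{The decomposition}

We define $x_n^c=\frac12+\sum_{m=1}^nd_m$, with $d_m$ as follows.

\emph{$L\log L$ case.} Let $d_m=D_m$ be the operator of Lemma~\ref{lem:full} for the refined ladder, and put $\varepsilon_m^{(k)}=0$.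

\emph{$L_1$ case.} We merge all high levels into one block that carries very little mass. Choose $J_m$ with $\tau(P_mx_{m-1})\le8^{-m}$, where $P_m=1-w_{J_m,m-1}$; this is possible since $w_{J,m-1}\uparrow1$ and $x_{m-1}\in L_1$. Let $d_m=H_\pi(dx_m)$ for $\pi=(p_{0,m-1},\dots,p_{J_m,m-1},P_m)$, that is,
\[
d_m=H_m^{(J_m)}(dx_m)+\big(w_{J_m,m-1}+\tfrac12P_m\big)dx_mP_m.
\]
The blocks are finitely many, lie in $\mathcal{M}_{m-1}$ and add up to $1$. Hence $d_m\in L_1(\mathcal{M}_m)$, $\mathcal{E}_{m-1}d_m=0$ and $d_m+d_m^*=dx_m$, so $x^c$ is a martingale. For $k\le J_m$ we have $d_mw_{k,m-1}=H_m^{(k)}(dx_m)$ by \eqref{eq:H}, and we put $\varepsilon_m^{(k)}=0$. For $k>J_m$ let $Q=w_{k,m-1}-w_{J_m,m-1}\le P_m$ and $\pi'=(p_{J_m+1,m-1},\dots,p_{k,m-1})$, with sum $Q$. For $J_m<j\le k$ we have $w'_{j,m-1}=w_{J_m,m-1}+\sum_{J_m<i<j}p_{i,m-1}+\frac12p_{j,m-1}$, so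
\begin{align*}
H_m^{(k)}(dx_m)&=H_m^{(J_m)}(dx_m)+w_{J_m,m-1}dx_mQ+H_{\pi'}(dx_m),\\
d_mw_{k,m-1}&=H_m^{(J_m)}(dx_m)+w_{J_m,m-1}dx_mQ+\tfrac12P_mdx_mQ.
\end{align*}
The difference is
\begin{equation}\label{eq:err}
\varepsilon_m^{(k)}=\tfrac12P_mdx_mQ-H_{\pi'}(x_m)+H_{\pi'}(x_{m-1}).
\end{equation}

In both cases $x_n=x_n^c+(x_n^c)^*$ and
\begin{equation}\label{eq:d}
d_mw_{k,m-1}=H_m^{(k)}(dx_m)+\varepsilon_m^{(k)}\qquad(k\ge0,\ m\ge1).
\end{equation}

\section{The estimate at level $2^k$}\label{sec:level}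

\begin{proposition}\label{prop:level}
For all $k\ge0$: $\varphi^c_{x^c}(2^{k+2})\le C2^{-k}\Gamma_k$ in the $L\log L$ case, and $\varphi^c_{x^c}(2^{k+3})\le C2^{-k}$ in the $L_1$ case.
\end{proposition}

\begin{proof}
Fix $k$ and drop the superscript $(k)$. In the $m$-th term of a sum, $w_j,w_j',p_j$ stand for $w_{j,m-1},w'_{j,m-1},p_{j,m-1}$.

\emph{Step 1: martingale part and drift.} Let $g_m=H_m(b_m)f_m$ and
\[
e_0=w_k\wedge\bigwedge_m\big(f_m+1-w_{k,m-1}\big),
\]
where the first factor is $w_k=\bigwedge_mw_{k,m}$. By Lemmas~\ref{lem:ladder}, \ref{lem:weak} and~\ref{lem:energy},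
\[
\tau(1-e_0)\le24\cdot2^{-k}\Gamma_k+3\cdot2^{-k}\sum_m\tau(b_m)\le30\cdot2^{-k}\Gamma_k.
\]
Let $e\le e_0$. Then $e=w_{k,m-1}e$, and Lemma~\ref{lem:proj}(iii) gives $H_m(b_m)e=H_m(b_m)w_{k,m-1}e=g_me$. Since $w_{k,m-1}\le q_{m-1}$, \eqref{eq:sbc} yields $H_m(dx_m)=H_m(s_m-\mathcal{E}_{m-1}s_m)+H_m(b_m)-H_m(c_m)$. With \eqref{eq:d},
\begin{equation}\label{eq:split}
x_n^ce=\tfrac12e+y_ne+V_ne-V_n'e+\sum_{m\le n}\varepsilon_me,
\end{equation}
where
\[
y_n=\sum_{m\le n}\big[H_m(s_m-\mathcal{E}_{m-1}s_m)+g_m-\mathcal{E}_{m-1}g_m\big],\quad V_n=\sum_{m\le n}\mathcal{E}_{m-1}g_m,\quad V_n'=\sum_{m\le n}H_m(c_m).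
\]

\emph{Step 2: the martingale $y$.} The terms of $y$ lie in $L_2(\mathcal{M}_m)$, because $f_m\in\mathcal{M}_m$, and have conditional mean zero, because $H_m$ commutes with $\mathcal{E}_{m-1}$. By Lemmas~\ref{lem:weak} and~\ref{lem:energy}, $\sum_m\|g_m-\mathcal{E}_{m-1}g_m\|_2^2\le\sum_m\|g_m\|_2^2\le2^{k+1}\sum_m\tau(b_m)\le4\cdot2^kG_k$, and $H_m$ is an $L_2$-contraction. Hence $\|y\|_2^2\le2(6+4)2^kG_k$. Lemma~\ref{lem:cuc}(iii) gives $e_1$ with $\sup_n\|y_ne_1\|_\infty\le2^k$ and $\tau(1-e_1)\le20\cdot2^{-k}G_k$.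

\emph{Step 3: the drifts $V$ and $V'$.} Positivity of $b_m$ lets us factor each term through $b_m^{1/2}\in L_2$. By \eqref{eq:H},
\[
\mathcal{E}_{m-1}g_m=\mathcal{E}_{m-1}\Big(\sum_{j\le k}(b_m^{1/2}w'_j)^*(b_m^{1/2}p_jf_m)\Big),\qquad H_m(c_m)=\mathcal{E}_{m-1}\Big(\sum_{j\le k}(b_m^{1/2}w'_j)^*(b_m^{1/2}p_j)\Big).
\]
Let $\ell_m,h_m\ge0$ be defined by $\ell_m^2=\sum_{j\le k}w'_jc_mw'_j$ and $h_m^2=\sum_{j\le k}p_jc_mp_j$. Then $\mathcal{E}_{m-1}(\sum_jw_j'b_mw_j')=\ell_m^2$, $\mathcal{E}_{m-1}(\sum_jp_jb_mp_j)=h_m^2$ and $\mathcal{E}_{m-1}(\sum_jf_mp_jb_mp_jf_m)=\alpha_m$. Lemma~\ref{lem:fact} provides contractions $\kappa_m,\kappa_m'$ with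
\[
\mathcal{E}_{m-1}g_m=\ell_m\kappa_m\alpha_m^{1/2},\qquad H_m(c_m)=\ell_m\kappa'_mh_m.
\]
The blocks $p_{j,m-1}$ are not monotone in $m$, so we pass to the $w_{j,m-1}$, which are. For selfadjoint $a,a'$ and $c\ge0$ we have $(a\pm a')c(a\pm a')\le2(aca+a'ca')$, the difference being $(a\mp a')c(a\mp a')$. Since $w'_j=\frac12(w_j+w_{j-1})$ and $p_j=w_j-w_{j-1}$,
\[
\ell_m^2\le\sum_{j\le k}w_jc_mw_j,\qquad h_m^2\le4\sum_{j\le k}w_jc_mw_j.
\]
Lemma~\ref{lem:square} with $\omega_m=w_{j,m-1}$, $a_m=c_m$, together with \eqref{eq:comp} and $\sum_m\tau(c_m)\le2G_k$, gives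
\[
\sum_{j\le k}\Big\|\sum_{m\le n}w_{j,m-1}c_mw_{j,m-1}\Big\|_2\le\sum_{j\le k}\big(8\cdot2^{(j+k)/2}G_k\big)^{1/2}\le C2^{k/2}G_k^{1/2}.
\]
So $\|\sum_{m\le n}\ell_m^2\|_2$ and $\|\sum_{m\le n}h_m^2\|_2$ are at most $C2^{k/2}G_k^{1/2}$. By \eqref{eq:alpha}, $\alpha_m=w_{k,m-1}\alpha_mw_{k,m-1}$, so Lemma~\ref{lem:square} and \eqref{eq:comp} also give $\|\sum_{m\le n}\alpha_m\|_2^2\le2\cdot2^{k+1}\cdot2G_k$. By Lemma~\ref{lem:max} there are $A,A'\in L_1(\mathcal{M})^+$ of trace at most $C2^kG_k$ with $|V_n|^2\le A$ and $|V'_n|^2\le A'$ for all $n$. Let $e_2=\chi_{[0,4^k]}(A)\wedge\chi_{[0,4^k]}(A')$. Then $\|V_ne_2\|_\infty,\|V_n'e_2\|_\infty\le2^k$ and $\tau(1-e_2)\le C2^{-k}G_k$.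

\emph{Step 4: the $L\log L$ case.} Let $e=e_0\wedge e_1\wedge e_2$. Here $\varepsilon_m=0$, so \eqref{eq:split} gives $\|x^c_ne\|_\infty\le\frac12+3\cdot2^k\le2^{k+2}$, and $\tau(1-e)\le C2^{-k}\Gamma_k$.

\emph{Step 5: the $L_1$ case.} We cut each error $\varepsilon_m$ with $J_m<k$ at the level $2^{k-m}$, which is summable in $m$; the small mass $8^{-m}$ pays for the lower level. Let $Q,\pi'$ be as in \eqref{eq:err}. Since $P_m\in\mathcal{M}_{m-1}$ and $Q\le P_m$, we have $\tau(Qx_i)\le\tau(P_mx_i)\le8^{-m}$ for $i=m-1,m$. Lemma~\ref{lem:weak} with $\mathcal{N}=\mathcal{M}_m$, the blocks $\pi'$, $\lambda=2^{k-m}$ and $\beta=x_i$ gives projections $\eta_i\le Q$ with $\|H_{\pi'}(x_i)\eta_i\|_\infty\le2^{k-m}$ and $\tau(Q-\eta_i)\le3\cdot2^{m-k}8^{-m}$. Also $\|P_mx_iQ\|_1\le\|P_mx_i^{1/2}\|_2\|x_i^{1/2}Q\|_2\le8^{-m}$, so $\|\frac12P_mdx_mQ\|_1\le8^{-m}$, and $\eta=\chi_{[0,2^{k-m}]}(|\frac12P_mdx_mQ|)$ has $\tau(1-\eta)\le2^{m-k}8^{-m}$. Let $e$ be the intersection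 of $e_0\wedge e_1\wedge e_2$ with the projections $\eta_{m-1}+1-Q$, $\eta_m+1-Q$ and $\eta$ obtained for all such $m$. By Lemma~\ref{lem:proj}(iii), $H_{\pi'}(x_i)e=H_{\pi'}(x_i)\eta_ie$, so $\|\varepsilon_me\|_\infty\le3\cdot2^{k-m}$. Hence $\|x_n^ce\|_\infty\le\frac12+3\cdot2^k+3\cdot2^k\le2^{k+3}$. The additional loss of trace is at most $7\cdot2^{-k}\sum_m4^{-m}$, and $\Gamma_k\le4$, so $\tau(1-e)\le C2^{-k}$.
\end{proof}

\begin{remark}
The two definitions of $d_m$ cannot simply be merged. The errors of Step 5 cost a multiple of $2^{-k}$ at every large level $k$, without the factor $\Gamma_k$, and this bound is not summable against the weight $2^{kp}$ that appears in $\Lambda_p$.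
\end{remark}

\section{Summation over the levels}\label{sec:sum}

\begin{proof}[Proof of Proposition~\ref{prop:pos}]
Write $\varphi=\varphi^c_{x^c}$.

\emph{Weak type.} In both cases $\varphi(2^{k+3})\le C2^{-k}$ for $k\ge0$, because $\Gamma_k\le4$ and $\varphi$ is nonincreasing. So $\lambda\varphi(\lambda)\le16C$ for $\lambda\ge8$, and $\lambda\varphi(\lambda)\le8$ for $\lambda<8$. In the $L_1$ case $x^c$ is a martingale, and (1) is proved.

\emph{Strong type.} Consider the $L\log L$ case and let $1\le p<2$. Splitting the integral at the points $2^{k+2}$,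
\[
\int_0^\infty p\lambda^{p-1}\varphi(\lambda)\,d\lambda\le4^p+\sum_{k\ge0}2^{(k+3)p}\varphi(2^{k+2})\le C+C\sum_{k\ge0}2^{k(p-1)}\Gamma_k\le C+C\sum_{l\ge0}2^{l(p-1)}G_l,
\]
since $\sum_{k\le l}2^{k(p-1)}2^{-(l-k)/2}\le4\cdot2^{l(p-1)}$. By the definition of $G_l$ and functional calculus,
\[
\sum_{l\ge0}2^{l(p-1)}G_l=\tau\big(x_\infty^2\,\Sigma_1(x_\infty)\big)+\tau\big(x_\infty\,\Sigma_2(x_\infty)\big),
\]
where, for $\xi>0$,
\[
\Sigma_1(\xi)=\sum_{l\ge0,\ 2^l\ge2\xi}2^{l(p-2)},\qquad\Sigma_2(\xi)=\sum_{l\ge0,\ 2^l<2\xi}2^{l(p-1)}.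
\]
The first series converges because $p<2$; this is where the $L_2$ estimates limit the range of $p$. The second is a geometric sum only when $p>1$. By concavity, $1-2^{-t}\ge t/2$ on $[0,1]$. For $1<p<2$ this gives
\[
\Sigma_1(\xi)\le\frac{(2\xi)^{p-2}}{1-2^{p-2}}\le\frac2{2-p}\,\xi^{p-2},\qquad\Sigma_2(\xi)\le\frac{(2\xi)^{p-1}}{1-2^{1-p}}\le\frac4{p-1}\,\xi^{p-1},
\]
so the total is at most $\big(\frac2{2-p}+\frac4{p-1}\big)\tau(x_\infty^p)$. As $1=\|x\|_1\le\|x\|_p=\|x_\infty\|_p$, the additive constant is absorbed, and the first estimate in (2) follows. For $p=1$ we have $\Sigma_1(\xi)\le1/\xi$, and $\Sigma_2(\xi)$ counts at most $2+\log_2^+\xi$ terms, so the total is at most $3+2\tau(x_\infty\log^+x_\infty)$. This is the second estimate.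

\emph{Martingale property.} This is the point where the class $L\log L$ is needed. The bound in $\Lambda_1(\ell_\infty^c)$ is finite, so $x_n^c\in L_1$ by Lemma~\ref{lem:proj}(ii). Since $x_n^c$ is affiliated with $\mathcal{M}_n$, we get $x_n^c\in L_1(\mathcal{M}_n)$ and $D_m\in L_1(\mathcal{M}_m)$. By \eqref{eq:D},
\[
\mathcal{E}_{m-1}(D_m)w_{k,m-1}=\mathcal{E}_{m-1}\big(H^{(k)}_m(dx_m)\big)=H^{(k)}_m(\mathcal{E}_{m-1}dx_m)=0
\]
for all $k$. Letting $k\to\infty$ gives $\mathcal{E}_{m-1}(D_m)=0$, so $x^c$ is a martingale.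
\end{proof}

By Section~\ref{sec:reduction}, Theorem~\ref{thm:main} is proved.

\section{The converse inequality and the order of the constant}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(i) By Lemma~\ref{lem:proj}(ii), $\|x_n\|_p\le\|x_n^c\|_p+\|x_n^r\|_p\le\|x^c\|_{\Lambda_p(\ell^c_\infty)}+\|x^r\|_{\Lambda_p(\ell^r_\infty)}$ for all $n$. The equivalence for $1<p<2$ follows from this and Theorem~\ref{thm:main}(b).

(ii) Let $\mathcal{M}=L_\infty[0,1]$ and let $\mathcal{M}_{n+1}$, $n\ge0$, be generated by the dyadic intervals of length $2^{-n}$. By Example~\ref{ex:comm}, every decomposition satisfies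
\[
\|x^c\|_{\Lambda_p(\ell_\infty^c)}+\|x^r\|_{\Lambda_p(\ell_\infty^r)}=\big\|\sup_n|x_n^c|\big\|_p+\big\|\sup_n|x_n^r|\big\|_p\ge\big\|\sup_n|x_n|\big\|_p.
\]
Take $x_n=\mathcal{E}_n(x_\infty)$ with $x_\infty(t)=t^{-a}$, $0<a<1/p$, so that $\|x\|_p=\|x_\infty\|_p<\infty$. For $t\in[2^{-n-1},2^{-n})$, the value $x_{n+1}(t)$ is the average of $x_\infty$ over $[0,2^{-n})$, which equals $\frac{2^{na}}{1-a}$, and $t^{-a}\le2^{(n+1)a}\le2\cdot2^{na}$. Hence $\sup_n|x_n|\ge\frac{1}{2(1-a)}x_\infty$ almost everywhere, and $c_p\ge\frac1{2(1-a)}$. Letting $a\uparrow1/p$ gives $c_p\ge\frac p{2(p-1)}$.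
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Maximal Inequalities For Noncommutative Martingales And Applications},
\texttt{https://github.com/ynessipbayev/Weak\_comp\_H\_1}.

\bibitem{Takesaki}
Takesaki, \emph{Theory of Operator Algebras I}.

\end{thebibliography}
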